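# Complement and composition of relations: coding groups into finite algebras

## 1. Two-element algebras made of relations

Take a two-element set $\{a,b\}$ with a unary operation $-$ and a binary operation $;$. We try to realize $a$ and $b$ as two different binary relations on some set $X$, both contained in one fixed relation $\top\subseteq X\times X$. We want $-$ to become complement inside $\top$ and $;$ to become composition
$$R;S=\{(x,z)\mid \exists y\,((x,y)\in R\text{ and }(y,z)\in S)\}.$$
Two things are forced at once. If $-a=a$, then the relation $h(a)$ realizing $a$ equals $\top\setminus h(a)$, so $\top=\emptyset$ and $a,b$ are both realized by $\emptyset$, which is not allowed. The same holds for $b$, so $-$ must exchange $a$ and $b$. Also, composition of relations is associative, so $;$ must be associative.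

How many associative tables are there, up to renaming $a$ and $b$?

* If $a;a=a$ and $b;b=b$, the two mixed products give a semilattice ($a;b=b;a$), or the law $x;y=x$, or the law $x;y=y$.
* If $a;a=b$, then $a;b=a;(a;a)=(a;a);a=b;a$; call this element $c$. If moreover $b;b=b$, then $c=b$ (all products are $b$) or $c=a$ (the group $\mathbb Z_2$ with unit $b$). If $b;b=a$, associativity fails: for $c=a$ we have $(a;a);b=b;b=a$ but $a;(a;b)=a;a=b$, and for $c=b$ we have $(b;b);a=a;a=b$ but $b;(b;a)=b;b=a$.
* The case $a;a=a$, $b;b=a$ is the previous one with the names exchanged.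

So there are five tables, and each can be realized by hand.

1. *Semilattice, $a;a=a$ and all other products $b$.* One point: $X=\{x\}$, $\top=\{(x,x)\}$, $a\mapsto\top$, $b\mapsto\emptyset$.
2. *$\mathbb Z_2$.* Two points, $\top=X\times X$, $b\mapsto$ the identity, $a\mapsto$ the swap.
3. *$x;y=y$.* Let $X=\{1,2\}$, $\top=X\times X$, $a\mapsto X\times\{1\}$, $b\mapsto X\times\{2\}$. Indeed $(X\times\{i\});(X\times\{j\})=X\times\{j\}$.
4. *$x;y=x$.* The converses: $a\mapsto\{1\}\times X$, $b\mapsto\{2\}\times X$.
5. *All products equal $b$.* Let $X=\{1,2\}$, $\top=\{(1,2)\}$, $a\mapsto\top$, $b\mapsto\emptyset$. Every composition is empty.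

Two of these deserve a second look. In table 3, no element can be realized by $\emptyset$: if $h(a)=\emptyset$, then $h(b)=h(a;b)=\emptyset$ too. So nothing in the signature guarantees an empty relation. In table 5, the relation $\top$ cannot be of the form $X\times X$. Suppose it were; $X\neq\emptyset$, as otherwise $h(a)=h(b)=\emptyset$. Since $\top=h(a)\cup h(b)$, the relation $\top;\top$ is the union of the four products, so it equals $h(b)$. But $\top;\top=\top$ for $\top=X\times X\ne\emptyset$. Hence $h(b)=\top$ and $h(a)=\emptyset$, and then $h(b)=h(a;a)=\emptyset$, a contradiction. So allowing a general $\top$ really enlarges the class.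

At size two the answer is simple: exchange plus associativity. Is there any procedure that answers the same question for every finite algebra?

## 2. The representation problem

**Definition.** Let $\tau=(-,;)$ have one unary and one binary operation. A $\tau$-algebra $\mathcal A$ is *representable* if there are a set $X$ (the *base*), a transitive relation $\top\subseteq X\times X$, and an injective map $h:\mathcal A\to\wp(\top)$ such that for all $a,b\in\mathcal A$
$$h(-a)=\top\setminus h(a),\qquad h(a;b)=h(a);h(b).$$
The representation $h$ is *square* if $\top=X\times X$. The class of representable algebras is $R(-,;)$.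

Transitivity keeps compositions inside $\top$. Reflexivity and symmetry are not required. The *representation problem* is: given a finite $\tau$-algebra, decide whether it is in $R(-,;)$.

The problem is recorded as open in a University College London thesis (https://discovery.ucl.ac.uk/id/eprint/10183636/1/Semrl_thesis.pdf). Among the known facts recorded with it are that $R(-,;)$ is not finitely axiomatisable, that some finite algebra in $R(-,;)$ has no representation over a finite base, and a theorem of Jackson that the problem is undecidable if square representations are required. Jackson's argument relies on squareness and does not trivially extend to arbitrary representations. We use none of these facts.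

We recall the vocabulary. A set of finite objects is *r.e.* if some algorithm lists it, *co-r.e.* if its complement is r.e., and decidable iff it is both. A *finitely presented group* $\langle x_1,\dots,x_k\mid r_1,\dots,r_l\rangle$ is the quotient of the free group on the $x_i$ by the normal subgroup generated by the words $r_j$. Its *word problem* asks, for a word $w$, whether $w=1$ in the group. By Novikov (1955) and Boone (1959), there is a finitely presented group with unsolvable word problem. For finite bases we also use a theorem of Slobodskoĭ (*Algebra and Logic* 20 (1981)): the universal theory of finite groups is undecidable, i.e. no algorithm decides which universal sentences of group theory hold in all finite groups.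

## 3. Fragments of multiplication tables, and the theorems

Table 2 of Section 1 suggests the plan: elements of a group act as relations, and composing relations multiplies group elements. We shall code a *finite fragment* of a possible group multiplication.

**Definition.** A *table* is $P=(U,e,W,*)$ with $U,W$ finite sets, $e\in U$, and $*:U\times U\to W$ surjective, such that
$$u*v=u*v'\Rightarrow v=v',\qquad u*v=u'*v\Rightarrow u=u',\qquad e*u=u*e .$$
$P$ *embeds in a group* $G$ if there are injections $\varphi:U\to G$ and $\psi:W\to G$ with $\varphi(u)\varphi(v)=\psi(u*v)$ for all $u,v\in U$, and $\varphi(e)=1$.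

Products land in a separate set $W$, since a finite piece $U$ of a group need not be closed under multiplication. If $P$ embeds in $G$, then $\psi(u*e)=\varphi(u)$. In any table $u\mapsto u*e$ is injective, so $|U|\le|W|$.

*Example 1.* Let $U=\{e,a\}$. The products $e*e$ and $e*a=a*e$ differ, and $a*a\neq a*e$ by cancellation. So there are two tables: $a*a=e*e$, which embeds in $\mathbb Z_2$, and $a*a\neq e*e$, which embeds in $\mathbb Z$ with $\varphi(e)=0$, $\varphi(a)=1$.

*Example 2.* Let $U=\{e,a,b\}$, let $W$ have six elements $1,\hat a,\hat b,p,z,q$, and let $*$ be given by the rows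
$$\begin{array}{c|ccc} *&e&a&b\\ \hline e&1&\hat a&\hat b\\ a&\hat a&p&1\\ b&\hat b&z&q\end{array}$$
No row or column repeats an entry, and $e*u=u*e$, so this is a table. It embeds in no group: $a*b=e*e$ would give $\varphi(a)\varphi(b)=1$, hence $\varphi(b)\varphi(a)=1$, i.e. $\psi(z)=\psi(1)$ although $z\ne1$ in $W$.

From a table $P$ we shall compute a finite $\tau$-algebra $A(P)$ in Section 4. Here is what we shall prove.

**Theorem A.** For every table $P$ the following are equivalent:

* (i) $A(P)\in R(-,;)$, with arbitrary transitive $\top$;
* (ii) $A(P)$ has a square representation over a countable base;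
* (iii) $P$ embeds in a group.

**Theorem B.** The representation problem for $R(-,;)$ is undecidable. More precisely, the set of finite algebras in $R(-,;)$ is co-r.e. but not r.e.

**Theorem C.**

1. $A(P)$ has a representation over a finite base iff it has a finite square representation iff $P$ embeds in a finite group. Consequently "does $A$ have a representation over a finite base?" is undecidable (r.e., not co-r.e.).
2. Let $\mathcal T$ be any class of transitive relations containing all $X\times X$ with $X$ countably infinite. Let $\sigma$ be any signature consisting of $-,;$ and any of the symbols $0,\top,\cup,\cap,\setminus,\le,1'$ (identity). Then it is undecidable whether a finite $\sigma$-structure has a representation with $\top\in\mathcal T$. If instead $\mathcal T$ contains all $X\times X$ with $X$ finite, it is undecidable whether it has one over a finite base.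

## 4. The algebra $A(P)$: three sorts of points

Suppose $P$ embeds in $G$. Take three copies of $G$ and let $u\in U$ act by $g\mapsto g\varphi(u)$ from copy 1 to copy 2 and also from copy 2 to copy 3, while $w\in W$ acts by $g\mapsto g\psi(w)$ from copy 1 to copy 3. Composing $u$ and $v$ gives $u*v$. The algebra $A(P)$ records what the set of all unions of these relations, and of the leftover pieces, looks like.

**Definition.** For $i,j\in\{1,2,3\}$ define disjoint sets of atoms ("blocks"):
$$B_{12}=\{u_{12}:u\in U\}\cup\{r_{12}\},\quad B_{23}=\{u_{23}:u\in U\}\cup\{r_{23}\},\quad B_{13}=\{w_{13}:w\in W\}\cup\{r_{13}\},$$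
and $B_{ij}=\{o_{ij}\}$ for the other six pairs. Let $At=\bigcup B_{ij}$ and $A(P)=\wp(At)$, with $-$ the set complement and $a;b=\bigcup_{\alpha\in a,\beta\in b}\alpha;\beta$. For atoms $\alpha\in B_{ij}$, $\beta\in B_{kl}$:

* if $j\ne k$, then $\alpha;\beta=\emptyset$;
* if $j=k$ and $(i,j,l)\neq(1,2,3)$, then $\alpha;\beta=B_{il}$;
* if $j=k$ and $(i,j,l)=(1,2,3)$, then
$$u_{12};v_{23}=\{(u*v)_{13}\},\qquad u_{12};r_{23}=B_{13}\setminus\{(u*v)_{13}:v\in U\},$$
$$r_{12};v_{23}=B_{13}\setminus\{(u*v)_{13}:u\in U\},\qquad r_{12};r_{23}=B_{13}.$$

Put $0=\emptyset$ and $1=At$, so $0=-1$. For the smallest table, $U=\{e\}$, there are $2+2+2+6=12$ atoms.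

We picture an element of $A(P)$ as a $3\times3$ matrix whose $(i,j)$ entry is its part in $B_{ij}$. We write $B$ for a full block, $\emptyset$ for an empty one, $u$ for $\{u_{12}\}$ in position $(1,2)$, and $u^c$ for $B_{12}\setminus\{u_{12}\}$; similarly $v,v^c$ in position $(2,3)$ and $w,w^c$ in position $(1,3)$. Composition is then matrix multiplication with union as sum, and a product of two nonempty entries is a full block except at $(i,j,l)=(1,2,3)$.

**The elements $f_u,g_v,c_w$.** For $u,v\in U$, $w\in W$ define
$$f_u=\begin{pmatrix}\emptyset&u&\emptyset\\B&\emptyset&B\\B&\emptyset&B\end{pmatrix},\qquad g_v=\begin{pmatrix}B&B&\emptyset\\\emptyset&\emptyset&v\\B&B&\emptyset\end{pmatrix},\qquad c_w=\begin{pmatrix}\emptyset&\emptyset&w\\B&B&\emptyset\\B&B&\emptyset\end{pmatrix},$$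
that is, $f_u=\{u_{12}\}\cup B_{21}\cup B_{23}\cup B_{31}\cup B_{33}$, and so on.

Why not just use the atom $\{u_{12}\}$? Given a representation $h$, we would like to know: if $(p,r)\in h(\{u_{12}\})$ and $(r,q)\notin h(\{v_{23}\})$, then $(p,q)\notin h(\{(u*v)_{13}\})$. What the algebra offers is
$$\{u_{12}\};(-\{v_{23}\})=B_{11}\cup B_{12}\cup (B_{13}\setminus\{(u*v)_{13}\}).$$
This is a proper subset of $-\{(u*v)_{13}\}$, and the definition of representation says nothing about inclusions: only $-$ and $;$ are preserved. Similarly $\{u_{12}\};1\neq 1$. The rows 2 and 3 above are padding, chosen so that the equations come out *exactly* as equations about complements.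

**Lemma 1.** For all $u,v\in U$ and $w\in W$:

(E1) $f_u;g_v=c_{u*v}$, $\quad f_u;(-g_v)=-c_{u*v}$, $\quad (-f_u);g_v=-c_{u*v}$.

(E2) $f_u;1=1,\ f_u;0=0,\ c_w;1=1,\ c_w;0=0,\ 1;c_w=1,\ 0;c_w=0$.

*Proof.* The complements are
$$-f_u=\begin{pmatrix}B&u^c&B\\\emptyset&B&\emptyset\\\emptyset&B&\emptyset\end{pmatrix},\qquad -g_v=\begin{pmatrix}\emptyset&\emptyset&B\\B&B&v^c\\\emptyset&\emptyset&B\end{pmatrix},\qquad -c_w=\begin{pmatrix}B&B&w^c\\\emptyset&\emptyset&B\\\emptyset&\emptyset&B\end{pmatrix}.$$
Note that $u^c$ and $v^c$ are nonempty, since they contain $r_{12}$ and $r_{23}$.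

**Step 1: compute $f_u;g_v$.** Row 1 of $f_u$ meets only column 2, so row 1 of the product is $u$ times row 2 of $g_v$: $(\emptyset,\emptyset,\{(u*v)_{13}\})$. Rows 2 and 3 of $f_u$ meet columns 1 and 3, so rows 2 and 3 of the product come from rows 1 and 3 of $g_v$: $(B,B,\emptyset)$. This is $c_{u*v}$.

**Step 2: compute $f_u;(-g_v)$.** Row 1 is $u$ times row 2 of $-g_v$: $(B,B,u;v^c)$. Here
$$u_{12};(B_{23}\setminus\{v_{23}\})=\{(u*v')_{13}:v'\neq v\}\cup\bigl(B_{13}\setminus\{(u*v')_{13}:v'\in U\}\bigr)=B_{13}\setminus\{(u*v)_{13}\},$$
because $u*v'\ne u*v$ for $v'\neq v$ by left cancellation. Rows 2 and 3 come from rows 1 and 3 of $-g_v$: $(\emptyset,\emptyset,B)$. This is $-c_{u*v}$.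

**Step 3: compute $(-f_u);g_v$.** In row 1, columns 1 and 3 of $-f_u$ contribute $(B,B,\emptyset)$ from rows 1 and 3 of $g_v$; column 2 contributes $u^c$ times row 2 of $g_v$, i.e. $(\emptyset,\emptyset,u^c;v)$. By right cancellation $(B_{12}\setminus\{u_{12}\});v_{23}=B_{13}\setminus\{(u*v)_{13}\}$, exactly as in Step 2. Rows 2 and 3 of $-f_u$ meet only column 2, and give $B$ times row 2 of $g_v$: $(\emptyset,\emptyset,B)$. This is $-c_{u*v}$.

**Step 4: compute the products with $1$ and $0$.** In $f_u;1$, row 1 is $u$ times a full row: $(B,B,u;B_{23})$, and $u_{12};B_{23}=B_{13}$ because it contains all $(u*v)_{13}$ and all other atoms of $B_{13}$. Rows 2 and 3 are full via column 1. In $c_w;1$, row 1 is full via column 3, and rows 2 and 3 via column 1. In $1;c_w$, column 1 is full via row 2 of $c_w$ (block $21$), column 2 via row 2 (block $22$), column 3 via row 1 ($w_{13}$, with triples $(i,1,3)$). Products with $0=\emptyset$ are empty. $\square$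

**Lemma 2.** If $P$ embeds in a group $G$ that is infinite or satisfies $|G|>2|W|$, then $A(P)$ has a square representation on $X=\{1,2,3\}\times G$.

*Proof.* Write $X_i=\{i\}\times G$.

**Step 1: define $h$ and check injectivity and complement.** Put
$$h(u_{12})=\{((1,g),(2,g\varphi(u))):g\in G\},\qquad h(u_{23})=\{((2,g),(3,g\varphi(u))):g\in G\},$$
$$h(w_{13})=\{((1,g),(3,g\psi(w))):g\in G\},$$
let $h(r_{ij})$ be the rest of $X_i\times X_j$ for $ij=12,23,13$, let $h(o_{ij})=X_i\times X_j$, and $h(a)=\bigcup_{\alpha\in a}h(\alpha)$. Since $\varphi,\psi$ are injective, the $h(\alpha)$ are pairwise disjoint and cover $X\times X$. Since $|U|\le|W|<|G|$, the sets $h(r_{ij})$ are nonempty; in fact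
$$\text{for }\alpha\in B_{ij},\text{ every point of }X_i\text{ has an }h(\alpha)\text{-successor and every point of }X_j\text{ an }h(\alpha)\text{-predecessor.}\tag{1}$$
So the $h(\alpha)$ partition $X\times X$ into nonempty pieces. Hence $h$ is injective and $h(-a)=X\times X\setminus h(a)$.

**Step 2: check composition.** Both compositions distribute over unions, so atoms suffice. Let $\alpha\in B_{ij}$, $\beta\in B_{kl}$. If $j\neq k$, the composite is empty. Let $j=k$ and $(i,j,l)\ne(1,2,3)$. Two consecutive blocks from $\{12,23,13\}$ can only be $12,23$, so one of $\alpha,\beta$ is some $o$. If $\alpha=o_{ij}$, then $(X_i\times X_j);h(\beta)=X_i\times X_l$ by (1), and similarly if $\beta=o_{jl}$. Now let $(i,j,l)=(1,2,3)$.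

* $h(u_{12});h(v_{23})=\{((1,g),(3,g\varphi(u)\varphi(v)))\}=h((u*v)_{13})$.
* $h(u_{12});h(r_{23})=\{((1,g),(3,g\varphi(u)k)):k\notin\varphi(U)\}$. These are the pairs of $X_1\times X_3$ whose quotient $g^{-1}g'$ is not of the form $\varphi(u)\varphi(v)=\psi(u*v)$, as required.
* $h(r_{12});h(v_{23})=\{((1,g),(3,gk\varphi(v))):k\notin\varphi(U)\}$, the pairs whose quotient is not of the form $\psi(u*v)$ with $u\in U$, as required.
* $h(r_{12});h(r_{23})=X_1\times X_3$: given $k\in G$ we need $a$ with $a\notin\varphi(U)$ and $a^{-1}k\notin\varphi(U)$. At most $2|U|\leq 2|W|$ elements $a$ are excluded, fewer than $|G|$. $\square$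

This gives (iii)⇒(ii) of Theorem A. If $P$ embeds in $G$, it embeds in the countable subgroup generated by $\varphi(U)$ (which contains $\psi(W)$, as $*$ is surjective), hence in the product of that subgroup with $\mathbb Z$, which is countably infinite. Lemma 2 applies. And (ii)⇒(i) is trivial. The work is in (i)⇒(iii).

## 5. What every representation obeys: insertion and cancellation

From here to the end of Section 9, $h:A(P)\to\wp(\top)$ is an arbitrary representation, with $\top$ transitive on $X$. We write $p\to q$ for $(p,q)\in\top$. For $u\in U$ put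
$$C_u=h(c_{u*e})=h(c_{e*u}).$$
In the representation of Lemma 2, a pair $((1,g),(3,k))$ is in $C_u$ iff $k=g\varphi(u)$.

**(I) Insertion.** Let $p\to q$, $u\in U$, $w\in W$. Then:

* there is $r$ with $(p,r)\in h(f_u)$ and $r\to q$;
* there is $q'$ with $(p,q')\in h(c_w)$ and $q'\to q$;
* there is $p'$ with $p\to p'$ and $(p',q)\in h(c_w)$.

*Proof.* We may not assume $h(0)=\emptyset$. But $0=-1$, so $\top=h(1)\cup h(0)$, and by (E2) $h(1)=h(f_u);h(1)$ and $h(0)=h(f_u);h(0)$. Taking the union, $\top=h(f_u);\top$, which is the first item. In the same way $\top=h(c_w);\top$ and $\top=\top;h(c_w)$. $\square$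

**(II) Cancellation.**

* If $(p,r)\in h(f_u)$ and $r\to q$, then $(r,q)\in h(g_v)\iff(p,q)\in h(c_{u*v})$.
* If $(r,q)\in h(g_v)$ and $p\to r$, then $(p,r)\in h(f_u)\iff (p,q)\in h(c_{u*v})$.

*Proof.* First item: if $(r,q)\in h(g_v)$, then $(p,q)\in h(f_u;g_v)=h(c_{u*v})$. If $(r,q)\notin h(g_v)$, then $(r,q)\in\top\setminus h(g_v)=h(-g_v)$, so $(p,q)\in h(f_u;(-g_v))=h(-c_{u*v})=\top\setminus h(c_{u*v})$. Second item: if $(p,r)\in h(f_u)$, use $f_u;g_v=c_{u*v}$ again; if not, then $(p,r)\in h(-f_u)$ and $(p,q)\in h((-f_u);g_v)=\top\setminus h(c_{u*v})$. $\square$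

Everything that follows uses only (I), (II), (E1) and, once at the end, the injectivity of $h$.

## 6. Comparable points and the quadrangle rule

In a group, if $k=guv$, $k=g'u'v$ and $k'=g'u'v'$, then $gu=g'u'$ and so $k'=guv'$. We want this rule for the relations $h(c_w)$. The proof must place an intermediate point $r$ below both targets and above both sources. This is where we need points to be comparable.

**Definition.** A pair $(L,Q)$ with $L,Q\subseteq X$ is *admissible* if any two distinct $s,s'\in L$ satisfy $s\to s'$ or $s'\to s$, any two distinct $q,q'\in Q$ satisfy $q\to q'$ or $q'\to q$, and $s\to q$ for all $s\in L$, $q\in Q$.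

For instance, if $p\to q$, then $(\{p\},\{q\})$ is admissible. If $\top=X\times X$, then $(X,X)$ is admissible.

Until the end of Section 7 fix an admissible pair $(L,Q)$.

**Lemma 3 (quadrangle).** Let $p,p'\in L$, $q,q'\in Q$. If $(p,q)\in h(c_{u*v})$, $(p',q)\in h(c_{u'*v})$ and $(p',q')\in h(c_{u'*v'})$, then $(p,q')\in h(c_{u*v'})$.

*Proof.* Since $q,q'$ are equal or comparable, we can choose $q^-\in\{q,q'\}$ that equals or is $\to$-related to each of $q,q'$. We insert one point $r$ before $q^-$ and after the later of $p,p'$.

**Step 1: the case $p=p'$ or $p\to p'$.** Since $p'\to q^-$, (I) gives $r$ with $(p',r)\in h(f_{u'})$ and $r\to q^-$. By transitivity $r\to q$, $r\to q'$ and $p\to r$. Apply (II) along $p',r$: from $(p',q)\in h(c_{u'*v})$ we get $(r,q)\in h(g_v)$, and from $(p',q')\in h(c_{u'*v'})$ we get $(r,q')\in h(g_{v'})$. Now $(r,q)\in h(g_v)$, $p\to r$ and $(p,q)\in h(c_{u*v})$ give $(p,r)\in h(f_u)$ by the second item of (II). Hence $(p,q')\in h(f_u;g_{v'})=h(c_{u*v'})$.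

**Step 2: the case $p'\to p$.** Now insert after $p$: take $r$ with $(p,r)\in h(f_u)$, $r\to q^-$. Then $r\to q,q'$ and $p'\to r$. By (II), successively: $(p,q)\in h(c_{u*v})$ gives $(r,q)\in h(g_v)$; then $(p',q)\in h(c_{u'*v})$ gives $(p',r)\in h(f_{u'})$; then $(p',q')\in h(c_{u'*v'})$ gives $(r,q')\in h(g_{v'})$. Hence $(p,q')\in h(f_u;g_{v'})=h(c_{u*v'})$. $\square$

## 7. Walks that read words

**Definition.** For $s,s'\in L$ let $s\equiv s'$ mean: for all $q\in Q$, $u\in U$, $(s,q)\in C_u\iff(s',q)\in C_u$. For $q,q'\in Q$ let $q\equiv q'$ mean: for all $s\in L$, $u\in U$, $(s,q)\in C_u\iff(s,q')\in C_u$.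

For $s,s'\in L$ and $u\in U$ write $s\xrightarrow{u}s'$ if some $q\in Q$ has $(s,q)\in C_u$ and $(s',q)\in C_e$. Let $\bar u$ be a formal inverse of $u$, let $\bar U=\{\bar u:u\in U\}$, and let $s\xrightarrow{\bar u}s'$ mean $s'\xrightarrow{u}s$. A *walk* from $s_0$ to $s_m$ *reading* the word $\ell_1\cdots\ell_m$ over $U\cup\bar U$ is a sequence $s_0,\dots,s_m$ in $L$ with $s_{k-1}\xrightarrow{\ell_k}s_k$ for each $k$.

The formal inverse $\omega^{-1}$ of a word reverses it and exchanges $u$ with $\bar u$. Reversing a walk that reads $\omega$ gives a walk that reads $\omega^{-1}$. The arrows are invariant under $\equiv$ in both arguments: the same witness $q$ serves for equivalent points.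

*Example 3.* In the representation of Lemma 2 take $L=X_1$, $Q=X_3$. Then $(1,g)\xrightarrow{u}(1,g')$ iff some $k$ satisfies $k=g\varphi(u)$ and $k=g'$, i.e. iff $g'=g\varphi(u)$. Walking along $u$ multiplies by $\varphi(u)$ on the right, and $\equiv$ is equality. With $L=Q=X$ instead, a point $s\in X_2\cup X_3$ has $(s,q)\in C_u$ iff $q\in X_1\cup X_2$, regardless of $u$, while a point of $X_1$ is $C_u$-related only to a point of $X_3$. So the classes of $\equiv$ on $L$ are the singletons of $X_1$ and one more class, $X_2\cup X_3$; every letter leads from the latter class to itself.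

Let $\rho$ be the set of words
$$u\bar u,\quad \bar uu\ (u\in U),\qquad e,\qquad xy\bar y'\bar x'\ \text{ with } x*y=x'*y',$$
and let $\rho^{-1}$ be the set of their formal inverses.

**Lemma 4.** Let $s,s',t\in L$, $q,q'\in Q$, $u,x,y\in U$.

(a) If $(s,q),(s',q)\in C_u$, then $s\equiv s'$.

(b) If $(s,q),(s,q')\in C_u$, then $q\equiv q'$.

(c) If $s\xrightarrow{x}s'$ and $(s',q)\in C_y$, then $(s,q)\in h(c_{x*y})$.

(d) If $s\xrightarrow{x}s'$ and $(s,q)\in h(c_{x*y})$, then $(s',q)\in C_y$.

(e) If a walk from $s$ to $t$ reads a word in $\rho\cup\rho^{-1}$, then $s\equiv t$.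

*Proof.* In each use of Lemma 3 we list its three hypotheses in order.

**Step 1: (a) and (b), one common relation forces equivalence.** (a) Let $(s',q_0)\in C_z$. The hypotheses $(s,q)\in h(c_{e*u})$, $(s',q)\in h(c_{e*u})$, $(s',q_0)\in h(c_{e*z})$ give $(s,q_0)\in h(c_{e*z})=C_z$. By symmetry between $s$ and $s'$ we get $s\equiv s'$. (b) Let $(s_0,q)\in C_z$. The hypotheses $(s_0,q)\in h(c_{z*e})$, $(s,q)\in h(c_{u*e})$, $(s,q')\in h(c_{u*e})$ give $(s_0,q')\in h(c_{z*e})=C_z$. By symmetry $q\equiv q'$.

**Step 2: (c) and (d), an arrow strips or adds a left factor.** Let $q_1\in Q$ witness $s\xrightarrow{x}s'$: $(s,q_1)\in C_x=h(c_{x*e})$ and $(s',q_1)\in C_e=h(c_{e*e})$. (c) The hypotheses $(s,q_1)\in h(c_{x*e})$, $(s',q_1)\in h(c_{e*e})$, $(s',q)\in h(c_{e*y})$ give $(s,q)\in h(c_{x*y})$. (d) The hypotheses $(s',q_1)\in h(c_{e*e})$, $(s,q_1)\in h(c_{x*e})$, $(s,q)\in h(c_{x*y})$ give $(s',q)\in h(c_{e*y})=C_y$.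

**Step 3: (e), the relators act trivially.** A walk from $s$ to $t$ reading $\sigma^{-1}$, reversed, reads $\sigma$ from $t$ to $s$. So it suffices to treat $\rho$.

*The word $u\bar u$.* We have $s\xrightarrow{u}s_1$ and $t\xrightarrow{u}s_1$, so there are $q,q'$ with $(s,q)\in C_u$, $(s_1,q)\in C_e$, $(t,q')\in C_u$, $(s_1,q')\in C_e$. By (b) at $s_1$, $q\equiv q'$, so $(t,q)\in C_u$. By (a), $s\equiv t$.

*The word $\bar uu$.* We have $s_1\xrightarrow{u}s$ and $s_1\xrightarrow{u}t$, so there are $q,q'$ with $(s_1,q)\in C_u$, $(s,q)\in C_e$, $(s_1,q')\in C_u$, $(t,q')\in C_e$. By (b), $q\equiv q'$, so $(t,q)\in C_e$. By (a), $s\equiv t$.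

*The word $e$.* Some $q$ has $(s,q)\in C_e$ and $(t,q)\in C_e$. By (a), $s\equiv t$.

*The word $xy\bar y'\bar x'$ with $x*y=x'*y'$.* The walk is $s\xrightarrow{x}s_1\xrightarrow{y}s_2$, $s_3\xrightarrow{y'}s_2$, $t\xrightarrow{x'}s_3$. Pick $q$ with $(s_1,q)\in C_y$, $(s_2,q)\in C_e$, and $q'$ with $(s_3,q')\in C_{y'}$, $(s_2,q')\in C_e$. By (b) at $s_2$, $q\equiv q'$, so $(s_3,q)\in C_{y'}$. By (c), $(t,q)\in h(c_{x'*y'})=h(c_{x*y})$. Pick $q_1$ with $(s,q_1)\in C_x$, $(s_1,q_1)\in C_e$. The hypotheses $(t,q)\in h(c_{x*y})$, $(s_1,q)\in h(c_{e*y})$, $(s_1,q_1)\in h(c_{e*e})$ of Lemma 3 give $(t,q_1)\in h(c_{x*e})=C_x$. Together with $(s,q_1)\in C_x$ and (a), $s\equiv t$. $\square$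

**Lemma 5.** Suppose a walk from $s$ to $t$ reads $\omega$, and $\omega'$ arises from $\omega$ by successively deleting factors in $\rho\cup\rho^{-1}$. If $\omega'$ is nonempty, there is a walk from $s$ to $t$ reading $\omega'$; if $\omega'$ is empty, then $s\equiv t$.

*Proof.* Consider one deletion, $\omega=\alpha\sigma\beta$ with $\sigma\in\rho\cup\rho^{-1}$. Let $a,b$ be the points of the walk just before and just after $\sigma$. By Lemma 4(e), $a\equiv b$. If $\beta$ is nonempty, its first step $b\xrightarrow{\ell}d$ gives $a\xrightarrow{\ell}d$ by invariance, and we splice: walk along $\alpha$ to $a$, then step to $d$ and continue. If $\beta$ is empty and $\alpha$ is not, then $b=t$, and the last step $d\xrightarrow{\ell}a$ of $\alpha$ gives $d\xrightarrow{\ell}t$. If both are empty, then $a=s$, $b=t$ and $s\equiv t$. Iterate. The endpoints never change. $\square$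

**Lemma 6.** Let $p,t,s,s'\in L$, $q\in Q$, $(p,q)\in h(c_{x*y})$, $p\xrightarrow{x}s\xrightarrow{y}t$ and $p\xrightarrow{x'}s'\xrightarrow{y'}t$. Then $(p,q)\in h(c_{x'*y'})$.

*Proof.* We push the relation to $q$ forward along the first path to $t$ and pull it back along the second. By Lemma 4(d), $(s,q)\in C_y$. Take $q_2$ with $(s,q_2)\in C_y$, $(t,q_2)\in C_e$. By (b), $q\equiv q_2$, so $(t,q)\in C_e$. Take $q_3$ with $(s',q_3)\in C_{y'}$, $(t,q_3)\in C_e$. By (b) at $t$, $q\equiv q_3$, so $(s',q)\in C_{y'}$. By (c), $(p,q)\in h(c_{x'*y'})$. $\square$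

## 8. Square bases: a permutation action, and what stops it in general

The group in which to embed $P$ is the universal one,
$$\Gamma_P=\langle U\mid e=1;\ xy=x'y' \text{ whenever } x*y=x'*y'\rangle .$$
The natural plan is to let $\Gamma_P$ act on the points of the representation.

For square representations this works immediately. If $\top=X\times X$, then $(X,X)$ is admissible. For each $s\in X$ and $u\in U$, (I) gives $q$ with $(s,q)\in C_u$ and then $s'$ with $(s',q)\in C_e$, so $s\xrightarrow{u}s'$; exchanging the roles of $C_u$ and $C_e$ gives $s''$ with $s\xrightarrow{\bar u}s''$. By Lemma 4(e) for the words $\bar uu$ and $u\bar u$, together with invariance, these targets are unique up to $\equiv$. So $u$ induces a permutation $\pi_u$ of $X/{\equiv}$, which we let act on the right. By Lemma 4(e) for $e$ and $xy\bar y'\bar x'$, we get $\pi_e=\mathrm{id}$ and $\pi_x\pi_y=\pi_{x'}\pi_{y'}$ whenever $x*y=x'*y'$. Thus $u\mapsto\pi_u$ extends to a homomorphism $\theta$ on $\Gamma_P$. If $\theta(xy)=\theta(x'y')$, then every $p$ has walks reading $xy$ and $x'y'$ to a common $t$ (replace the second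 endpoint by an equivalent one), so Lemma 6 gives $h(c_{x*y})\subseteq h(c_{x'*y'})$. By symmetry these are equal, and injectivity of $h$ yields $x*y=x'*y'$. So $u\mapsto\theta(u)$ and $x*y\mapsto\theta(xy)$ embed $P$.

For general $\top$ the step that fails is the well-definedness of $\pi_u$. Here is a representation in which we can see it.

*Example 4.* Let $h$ be the square representation of Lemma 2 on $X$. Order $\mathbb Q^2$ by $(i,i')<(j,j')$ iff $i<j$ and $i'<j'$. On $X\times\mathbb Q^2$ let
$$h'(a)=\{((x,\kappa),(y,\lambda)):(x,y)\in h(a),\ \kappa<\lambda\},\qquad \top'=\{((x,\kappa),(y,\lambda)):\kappa<\lambda\}.$$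
Then $\top'$ is transitive, $h'$ is injective and $h'(-a)=\top'\setminus h'(a)$. Moreover $h'(a);h'(b)=h'(a;b)$, because $\kappa<\mu$ implies that some $\lambda$ (the midpoint) has $\kappa<\lambda<\mu$. So $h'$ is a representation, and $\top'$ is a strict partial order. Now take $u\in U$, $g\in G$ and put
$$p=((1,g),(0,0)),\qquad \begin{aligned}s'&=((1,g\varphi(u)),(1,3)),& q'&=((3,g\varphi(u)),(2,4)),\\ s''&=((1,g\varphi(u)),(3,1)),& q''&=((3,g\varphi(u)),(4,2)).\end{aligned}$$
Both $(p,q'),(p,q'')$ are in $h'(c_{u*e})$, and both $(s',q'),(s'',q'')$ are in $h'(c_{e*e})$. So $s'$ and $s''$ are both legitimate results of moving from $p$ along $u$. But $s'$ and $s''$ are incomparable, $s'\not\to q''$ and $s''\not\to q'$. No admissible pair contains $s'$ and $s''$ in $L$, and no element of the algebra relates $s'$ to $q''$ or $s''$ to $q'$.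

The example shows a second obstacle. To compare the words $xy$ and $x'y'$ we would walk along both from $p$ and compare the ends. Two separately chosen walks need not have comparable ends, and one cannot walk along $xy$, return to $p$ and start again, since in a strict partial order nothing returns.

What remains available is (I), which always inserts points *between* two given ones. So one can arrange everything in a single nested chain $p_0\to p_1\to\cdots\to q_1\to q_0$. A single chain reads a single word. The trick is to let that one word contain an entire proof of $xy=x'y'$ in $\Gamma_P$, written so that it collapses to $xy$ in one way and to $x'y'$ in another.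

## 9. Descents, and the proof of Theorem A

**Definition.** Let $p\to q$ and let $\ell_0\ell_1\cdots\ell_{N-1}$ be a word over $U\cup\bar U$. Put $(a_i,b_i)=(u,e)$ if $\ell_i=u$ and $(a_i,b_i)=(e,u)$ if $\ell_i=\bar u$. Set $p_0=p$, $q_{-1}=q$. Given $p_i\to q_{i-1}$, use (I) to choose $q_i$ with
$$(p_i,q_i)\in C_{a_i},\qquad q_i\to q_{i-1},$$
and then, as $p_i\to q_i$, use (I) to choose $p_{i+1}$ with
$$p_i\to p_{i+1},\qquad (p_{i+1},q_i)\in C_{b_i}.$$
Then $p_{i+1}\to q_i$ and we continue. The result $(p_0,\dots,p_N;q_{-1},\dots,q_{N-1})$ is a *descent* from $(p,q)$ reading the word.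

For the one-letter word $u$, a descent is $p_0\to p_1\to q_0\to q_{-1}$ with $(p_0,q_0)\in C_u$ and $(p_1,q_0)\in C_e$. This is $p_0\xrightarrow{u}p_1$ with witness $q_0$.

**A descent lies in an admissible pair and is a walk.** Let $L=\{p_0,\dots,p_N\}$, $Q=\{q_{-1},\dots,q_{N-1}\}$. By transitivity $p_i\to p_j$ and $q_j\to q_i$ for $i<j$. Also $p_i\to q_j$ always: if $i\le j$, then $p_i=p_j$ or $p_i\to p_j$, and $p_j\to q_j$; if $i>j$, then $p_i\to q_{i-1}$, and $q_{i-1}=q_j$ or $q_{i-1}\to q_j$. So $(L,Q)$ is admissible. With respect to it, $(p_0,\dots,p_N)$ is a walk reading $\ell_0\cdots\ell_{N-1}$. Indeed, if $\ell_i=u$, then $(p_i,q_i)\in C_u$ and $(p_{i+1},q_i)\in C_e$; if $\ell_i=\bar u$, then $(p_{i+1},q_i)\in C_u$ and $(p_i,q_i)\in C_e$, so $p_{i+1}\xrightarrow{u}p_i$.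

**Derivations in $\Gamma_P$.** As a monoid, $\Gamma_P$ is presented by the generators $U\cup\bar U$ and the relations $\sigma=1$ for $\sigma\in\rho$. In the monoid so presented $u$ and $\bar u$ are mutually inverse, so it is a group. In it $e=1$, and $xy\bar y'\bar x'=1$ gives $xy=x'y'$. Conversely, all $\sigma=1$ hold in $\Gamma_P$ with $\bar u$ read as $u^{-1}$. So two words are equal in $\Gamma_P$ iff they are connected by a finite sequence of insertions and deletions of factors from $\rho$.

**Claim 7.** If $xy=x'y'$ in $\Gamma_P$, then $x*y=x'*y'$.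

*Proof.* **Step 1: put the derivation into one word.** Let $w_0=xy,\,w_1,\dots,w_n=x'y'$ be words, consecutive ones differing by the insertion or deletion of one factor from $\rho$. Put
$$\Omega=w_0\,w_1^{-1}w_1\,w_2^{-1}w_2\cdots w_n^{-1}w_n .\tag{2}$$

**Step 2: collapse $\Omega$ to $xy$.** Each $w_i^{-1}w_i$ reduces to the empty word by deleting factors $\bar uu$ and $u\bar u$, starting in the middle. So $\Omega$ reduces to $w_0=xy$.

**Step 3: collapse $\Omega$ to $x'y'$.** Bracket instead as $(w_0w_1^{-1})(w_1w_2^{-1})\cdots(w_{n-1}w_n^{-1})\,w_n$. We show that each $w_{i-1}w_i^{-1}$ reduces to the empty word. The words $w_{i-1},w_i$ are $\alpha\beta$ and $\alpha\sigma\beta$ in some order, with $\sigma\in\rho$. So $w_{i-1}w_i^{-1}$ is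
$$\alpha\beta\,\beta^{-1}\sigma^{-1}\alpha^{-1}\qquad\text{or}\qquad \alpha\sigma\beta\,\beta^{-1}\alpha^{-1}.$$
Cancel $\beta\beta^{-1}$ letter by letter, delete $\sigma^{-1}\in\rho^{-1}$ or $\sigma\in\rho$, and cancel $\alpha\alpha^{-1}$. Hence $\Omega$ reduces to $w_n=x'y'$.

**Step 4: run one descent.** Let $(p,q)\in h(c_{x*y})$. Take a descent from $(p,q)$ reading $\Omega$, let $(L,Q)$ be its admissible pair and $t=p_N$ its last lower point. It is a walk from $p$ to $t$ reading $\Omega$. By Lemma 5 and Steps 2 and 3, there are a walk from $p$ to $t$ reading $xy$ and a walk from $p$ to the *same* $t$ reading $x'y'$. Since $q=q_{-1}\in Q$, Lemma 6 gives $(p,q)\in h(c_{x'*y'})$.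

**Step 5: use injectivity.** Step 4 shows $h(c_{x*y})\subseteq h(c_{x'*y'})$, and equality holds by symmetry. As $h$ is injective, $c_{x*y}=c_{x'*y'}$, i.e. $x*y=x'*y'$. $\square$

*Proof of Theorem A, (i)⇒(iii).* Define $\psi:W\to\Gamma_P$ by $\psi(x*y)=xy$. It is well defined by the relations of $\Gamma_P$ and injective by Claim 7. Define $\varphi(u)=u\in\Gamma_P$. Since $e=1$, $\varphi(u)=ue=\psi(u*e)$, and $u\mapsto u*e$ is injective, so $\varphi$ is injective. Clearly $\varphi(e)=1$ and $\varphi(u)\varphi(v)=\psi(u*v)$. So $P$ embeds in $\Gamma_P$. Together with the end of Section 4 this proves Theorem A. $\blacksquare$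

*Example 5.* For the table of Example 2 we have $ab\bar e\bar e\in\rho$. A derivation from $ba$ to $ee$ is
$$ba,\quad bab\bar b,\quad bab\bar ee\bar b,\quad bab\bar e\bar eee\bar b,\quad bee\bar b,\quad be\bar b,\quad b\bar b,\quad\varepsilon,\quad e,\quad ee,$$
where $\varepsilon$ is the empty word. The fourth move deletes $ab\bar e\bar e$; the others insert or delete $b\bar b$, $\bar ee$ or $e$. If $A(P)$ had a representation, Claim 7 would give $b*a=e*e$, which is false. So $A(P)\notin R(-,;)$ for this table.

## 10. From the word problem to tables: Theorem B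

We must turn a question "$w=1$ in $\Gamma$?" into finitely many questions "does $P$ embed in a group?". A table is a *complete* multiplication of $U$ by $U$, whereas a word problem instance prescribes only a few products. So we list all ways to fill in the rest.

**Definition.** Let $\chi$ be a quantifier-free formula of group theory in $x_1,\dots,x_k$, with atomic formulas written as $m=1$, where $m$ is a word over $S=\{x_i,x_i^{-1}:1\le i\le k\}$. Let $M$ be a finite prefix-closed set of words containing the empty word $\varepsilon$, all letters of $S$, and all words occurring in $\chi$. A *$\chi$-table* is a table $P$ with a surjection $\pi:M\to U$ such that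

* $\pi(\varepsilon)=e$;
* $\pi(m)*\pi(s)=\pi(ms)*e$ whenever $m,ms\in M$, $s\in S$;
* $\pi(x_i)*\pi(x_i^{-1})=e*e$;
* $\chi$ evaluates to true when each atomic formula $m=1$ is read as $\pi(m)=e$.

*Example 6.* Let $\chi$ be $xx=1\wedge\neg(x=1)$ and $M=\{\varepsilon,x,x^{-1},xx\}$. Take the table with $U=\{e,a\}$, $a*a=e*e$ from Example 1, and $\pi(\varepsilon)=\pi(xx)=e$, $\pi(x)=\pi(x^{-1})=a$. The second condition for $m=\varepsilon$ reads $e*\pi(s)=\pi(s)*e$, and for $m=s=x$ it reads $a*a=e*e$. The third reads $a*a=e*e$. The fourth holds as $\pi(xx)=e\neq\pi(x)$.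

Up to isomorphism there are finitely many $\chi$-tables, and they can be listed effectively: $U$ is the quotient of $M$ by an equivalence relation, $W$ is the quotient of $U\times U$ by an equivalence relation, and all conditions are checked mechanically. Isomorphic tables have isomorphic algebras $A(P)$ and embed in the same groups.

**Lemma 8.** $\chi$ is satisfiable in some group iff some $\chi$-table embeds in some group. The same holds with "finite group" in both places.

*Proof.* **Step 1: a solution gives a table.** Let $\bar a$ satisfy $\chi$ in $G$. Let $\pi(m)\in G$ be the value of $m$ at $\bar a$, $U=\pi(M)$, $W=UU\subseteq G$, $*$ the multiplication of $G$, and $e=1$. Cancellation and $e*u=u*e$ hold in $G$. The values satisfy $\pi(m)\pi(s)=\pi(ms)=\pi(ms)\cdot1$ and $\pi(x_i)\pi(x_i^{-1})=1$, and $\chi$ is true. So this is a $\chi$-table, embedded in $G$ by inclusions.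

**Step 2: an embedded table gives a solution.** Let a $\chi$-table $P$ embed in $G$ via $\varphi,\psi$, and let $x_i$ have the value $\varphi(\pi(x_i))$. Then $\varphi(\pi(x_i))\varphi(\pi(x_i^{-1}))=\psi(e*e)=\varphi(e)\varphi(e)=1$, so $\varphi(\pi(s))$ is the value of $s$ for each $s\in S$. Whenever $m,ms\in M$,
$$\varphi(\pi(m))\varphi(\pi(s))=\psi(\pi(m)*\pi(s))=\psi(\pi(ms)*e)=\varphi(\pi(ms)).$$
Since $M$ is prefix-closed and $\varphi(\pi(\varepsilon))=1$, induction on length shows that the value of each $m\in M$ is $\varphi(\pi(m))$. As $\varphi$ is injective and $\varphi(e)=1$, this value is $1$ iff $\pi(m)=e$. So $\chi$ holds in $G$. The group is the same in both steps, so finiteness is kept. $\square$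

*Proof of Theorem B.* **Step 1: undecidability.** Let $\Gamma=\langle x_1,\dots,x_k\mid r_1,\dots,r_l\rangle$ have unsolvable word problem. For a word $w$ let
$$\chi_w:\qquad r_1=1\wedge\dots\wedge r_l=1\wedge\neg(w=1).$$
If $w\neq1$ in $\Gamma$, then $\chi_w$ is satisfied in $\Gamma$. Conversely, elements satisfying $\chi_w$ in a group $G$ define a homomorphism $\Gamma\to G$ under which $w$ is not sent to $1$, so $w\ne1$ in $\Gamma$. Hence, by Lemma 8 and Theorem A,
$$w\neq1\text{ in }\Gamma\iff A(P)\in R(-,;)\text{ for at least one of the finitely many listed }\chi_w\text{-tables }P.$$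
An algorithm for the representation problem would therefore solve the word problem of $\Gamma$. So the representation problem is undecidable.

**Step 2: the degree.** We show that non-representability is r.e. A finite $A$ is representable iff the following finite first-order theory in binary predicates $\top$ and $H_a$ ($a\in A$) is consistent: $\top$ is transitive, $H_a\subseteq\top$, $H_{-a}=\top\setminus H_a$, $H_{a;b}=H_a;H_b$, and $\exists x\exists y\,(H_a(x,y)\not\leftrightarrow H_b(x,y))$ for $a\ne b$. Indeed, a model is the same thing as a representation over a nonempty base. The base may be taken nonempty: an empty base can only represent an algebra with at most one element, and such an algebra, if representable over the empty base, is represented over any base with $\top=\emptyset$. By the completeness theorem, inconsistency is witnessed by a formal proof, and proofs can be listed. So the set of finite representable algebras is co-r.e. Being undecidable, it is not r.e. $\blacksquare$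

## 11. Finite bases: intervals that stop shrinking

Now we prove part 1 of Theorem C. In a finite base a descent cannot keep moving into smaller intervals. Once the interval is as small as possible, all further points are comparable both ways, and the permutation action of Section 8 becomes available there.

**Step 1: from a finite group to a finite square representation.** If $P$ embeds in a finite group $G$, it embeds in $G\times\mathbb Z_m$ with $m>2|W|$. Lemma 2 then gives a finite square representation, which is a representation over a finite base. It remains to show that a representation $h$ over a finite base $X$ forces $P$ to embed in a finite group.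

**Step 2: reduce to separating one pair.** It suffices to find, for each pair $w=x*y\neq w'=x'*y'$ in $W$, a homomorphism $\theta$ from $\Gamma_P$ to a finite group with $\theta(xy)\ne\theta(x'y')$. (The elements $xy,x'y'$ of $\Gamma_P$ depend only on $w,w'$.) Then the product $\Theta$ of these homomorphisms over all pairs maps $\Gamma_P$ to a finite group. Put $\psi(x*y)=\Theta(xy)$ and $\varphi(u)=\Theta(u)$. The map $\psi$ is well defined and injective, $\varphi(u)=\psi(u*e)$ is injective in $u$, $\varphi(e)=1$, and $\varphi(u)\varphi(v)=\psi(u*v)$. So $P$ embeds.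

Fix such $w,w'$. By injectivity of $h$, after possibly exchanging names, there is
$$(p,q)\in h(c_w)\setminus h(c_{w'}).\tag{3}$$

**Step 3: find a descent with a stable interval.** Write $a\le b$ for $a=b$ or $a\to b$; this is a preorder. Among all descents from $(p,q)$ choose one, $D$, reading a word $\delta$ and ending with $(p_k,q_{k-1})$, for which
$$I=\{z:p_k\le z\le q_{k-1}\}$$
has minimal size. (Here $k=0$, $\delta$ empty, is allowed.) In every longer descent continuing $D$, a later pair $(p_i,q_{i-1})$ satisfies $p_k\le p_i$ and $q_{i-1}\le q_{k-1}$. So its interval $\{z:p_i\le z\le q_{i-1}\}$ is contained in $I$, and by minimality it equals $I$. Since $p_k\to q_{k-1}$, both $p_k$ and $q_{k-1}$ belong to $I$, hence to the later interval. Therefore $p_i\le p_k$ and $q_{k-1}\le q_{i-1}$.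

**Step 4: build one admissible pair for all continuations.** Let $L_0$ be the set of all $p_i$ ($i\ge k$), and $Q_0$ the set of all $q_i$ ($i\ge k-1$), occurring in descents continuing $D$, including $D$ itself. By Step 3, each $s\in L_0$ satisfies $s\le p_k\le s$, and each $q'\in Q_0$ satisfies $q'\le q_{k-1}\le q'$. Put
$$L=L_0\cup\{p_0,\dots,p_k\},\qquad Q=Q_0\cup\{q_{-1},\dots,q_{k-1}\}.$$
We check admissibility. Two distinct elements of $L_0$ satisfy $s\le p_k\le s'$, so $s\to s'$. If $i\leq k$ and $s\in L_0$, then $p_i\le p_k\le s$. The points $p_0,\dots,p_k$ form a chain. Hence distinct elements of $L$ are comparable, and the same argument works for $Q$. Finally each $s\in L$ satisfies $s\le p_k$, each $q'\in Q$ satisfies $q_{k-1}\le q'$, and $p_k\to q_{k-1}$; so $s\to q'$ by transitivity. From now on $\equiv$ and $\xrightarrow{\ell}$ refer to this pair. Every descent continuing $D$ is a walk in $L$ with witnesses in $Q$.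

**Step 5: let $\Gamma_P$ act on $L_0/{\equiv}$.** For $s\in L_0$ and any letter $\ell\in U\cup\bar U$ there is $s'\in L_0$ with
$$s\xrightarrow{\ell}s':\tag{4}$$
the point $s$ is $p_i$ with $i\geq k$ in some descent continuing $D$; cut this descent at $(p_i,q_{i-1})$ and continue it by the letter $\ell$. The new points are in $Q_0$ and $L_0$.

If $s\xrightarrow{u}s'$ and $s\xrightarrow{u}s''$, then $s',s,s''$ is a walk reading $\bar uu$, so $s'\equiv s''$ by Lemma 4(e). If $s\xrightarrow{u}t$ and $s'\xrightarrow{u}t$, then $s,t,s'$ is a walk reading $u\bar u$, so $s\equiv s'$. With invariance of arrows under $\equiv$, the rule $[s]\mapsto[s']$ iff $s\xrightarrow{u}s'$ is therefore a well-defined, total and injective map $\pi_u$ on the finite set $L_0/{\equiv}$, hence a permutation. Let permutations act on the right.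

By Lemma 4(e) for the word $e$, $\pi_e=\mathrm{id}$. Let $z*v=z'*v'$ and $s\in L_0$. By (4) take
$$s\xrightarrow{z}s_1\xrightarrow{v}s_2\xrightarrow{\bar v'}s_3\xrightarrow{\bar z'}t$$
in $L_0$. By Lemma 4(e), $s\equiv t$. Since $t\xrightarrow{z'}s_3\xrightarrow{v'}s_2$,
$$[s]\pi_{z'}\pi_{v'}=[t]\pi_{z'}\pi_{v'}=[s_2]=[s]\pi_z\pi_v .$$
So $u\mapsto\pi_u$ respects the relations of $\Gamma_P$ and induces a homomorphism $\theta:\Gamma_P\to\mathrm{Sym}(L_0/{\equiv})$ to a finite group.

**Step 6: show that $\theta$ separates $xy$ from $x'y'$.** Suppose $\theta(xy)=\theta(x'y')$. The point $p=p_0$ need not be in $L_0$, so we first find a copy of it there. Continue $D$ by a descent reading $\delta^{-1}$, ending at $s\in L_0$. This is a walk from $p$ to $s$ reading $\delta\delta^{-1}$, which reduces to the empty word, so $p\equiv s$ by Lemma 5 (if $\delta$ is empty, $s=p$). By (4) there are $s_1,s_1',t,t'\in L_0$ with $s\xrightarrow{x}s_1\xrightarrow{y}t$ and $s\xrightarrow{x'}s_1'\xrightarrow{y'}t'$. By assumption $[t]=[s]\theta(xy)=[s]\theta(x'y')=[t']$, so $s_1'\xrightarrow{y'}t$ by invariance. Again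 by invariance, we may replace $s$ by $p$:
$$p\xrightarrow{x}s_1\xrightarrow{y}t,\qquad p\xrightarrow{x'}s_1'\xrightarrow{y'}t .$$
Lemma 6, applied with $q=q_{-1}\in Q$ and $(p,q)\in h(c_{x*y})$, gives $(p,q)\in h(c_{x'*y'})=h(c_{w'})$. This contradicts (3). So $\theta(xy)\neq\theta(x'y')$, and the three conditions in part 1 are equivalent.

**Step 7: undecidability over finite bases.** Write a universal sentence of group theory as $\forall\bar x\,\neg\chi$ with $\chi$ quantifier-free and its atoms in the form $m=1$. It fails in some finite group iff $\chi$ is satisfiable in a finite group. By Lemma 8 and the equivalence just proved, this holds iff $A(P)$ has a representation over a finite base for at least one of the finitely many listed $\chi$-tables $P$. By Slobodskoĭ's theorem this is undecidable, so no algorithm decides whether a finite algebra has a representation over a finite base. This property is r.e., since one can search through all finite bases, all transitive $\top$ and all maps $h$. Being undecidable, it is not co-r.e. This proves part 1 of Theorem C. $\blacksquare$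

## 12. Boolean operations, order and identity

Finally we prove part 2 of Theorem C. In a representation of a $\sigma$-structure the additional symbols of $\sigma$ have their usual meaning: $0\mapsto\emptyset$, the constant $\top$ goes to the relation $\top$, the symbols $\cup,\cap,\setminus$ are the set operations, $a\le b$ holds iff $h(a)\subseteq h(b)$, and $1'\mapsto\{(x,x):x\in X\}$.

**Step 1: signatures without $1'$.** Expand $A(P)$ by those of its Boolean operations, constants ($0=\emptyset$, $\top=At$) and inclusion order that belong to $\sigma$. If $P$ embeds in a group (resp. finite group), then by Lemma 2, applied as at the end of Section 4 (resp. in Step 1 of Section 11), $A(P)$ has a square representation over a countably infinite (resp. finite) base. There $h(a)$ is the union of the pieces $h(\alpha)$, $\alpha\in a$, of a partition of $X\times X$ into nonempty sets, so $h$ respects all these symbols. Its $\top=X\times X$ is in $\mathcal T$. Conversely, if the expansion has a representation with $\top\in\mathcal T$ (resp. and finite base), then so has its reduct $A(P)$, with $\top$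 transitive. So $P$ embeds in a group by Theorem A (resp. in a finite group by part 1). Thus, for the expansion in place of $A(P)$, representability with $\top\in\mathcal T$ (resp. and finite base) is again equivalent to embeddability of $P$ in a group (resp. finite group), and Step 1 of the proof of Theorem B (resp. Step 7 of Section 11) applies word for word.

**Step 2: split the diagonal blocks to make room for $1'$.** Replace $B_{ii}=\{o_{ii}\}$ by $B_{ii}=\{e_i,d_i\}$ and let $1'=\{e_1,e_2,e_3\}$; the letters stand for "equal" and "different". Define: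

* $e_i;\alpha=\{\alpha\}$ and $\alpha;e_j=\{\alpha\}$ for $\alpha\in B_{ij}$;
* $d_i;\alpha=\alpha;d_j=B_{ij}\setminus\{\alpha\}$ for $\alpha\in B_{ij}$ of the form $u_{12},u_{23},w_{13}$;
* $d_i;\alpha=\alpha;d_j=B_{ij}$ for the remaining $\alpha\in B_{ij}$ other than $e_i,e_j$;
* all other products as in Section 4.

In particular $d_i;d_i=B_{ii}$. Call the resulting structure $A'(P)$.

**Step 3: find $A(P)$ inside $A'(P)$.** For every $\alpha\in B_{ij}$ we have
$$\{e_i,d_i\};\alpha=B_{ij}=\alpha;\{e_j,d_j\}.$$
For $\alpha=u_{12},u_{23},w_{13}$ the left side is $\{\alpha\}\cup(B_{ij}\setminus\{\alpha\})$; for $r_{ij}$, for $o_{ij}$ with $i\ne j$ and for $d_i$ it is $\{\alpha\}\cup B_{ij}$; for $\alpha=e_i$ it is $\{e_i\}\cup\{d_i\}$. The right side is computed in the same way. In $A(P)$ the corresponding products with $o_{ii}$ are also full blocks. So with $o_{ii}:=\{e_i,d_i\}$, $A(P)$ is a $\{-,;\}$-subalgebra of $A'(P)$. Any representation of $A'(P)$ restricts to one of $A(P)$ with the same $\top$ and the same base.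

**Step 4: represent $A'(P)$ when $P$ embeds.** Let $P$ embed in $G$ with $G$ infinite, or $|G|>2|W|$ and $|G|\geq 3$. Extend Lemma 2 by $h(e_i)=\mathrm{id}_{X_i}$ and $h(d_i)=X_i^2\setminus\mathrm{id}_{X_i}$. The pieces are nonempty and partition $X\times X$, so $h$ is injective and respects complement and the Boolean symbols. It remains to check the products.

* Products with $e_i$ are clear.
* If $h(\alpha)$, $\alpha\in B_{ij}$, is the graph of a bijection $\beta:X_i\to X_j$ (the cases $u_{12},u_{23},w_{13}$), then $h(d_i);h(\alpha)=\{(x,\beta(y)):x\ne y\}$ is the complement of that graph in $X_i\times X_j$. The same holds for $h(\alpha);h(d_j)$.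
* $h(d_i);h(r_{ij})=X_i\times X_j$, because each point of $X_j$ has at least two $h(r_{ij})$-predecessors, one of which differs from a given $x\in X_i$. Indeed, for infinite $G$ there are infinitely many predecessors. For finite $G$ their number is $|G|-|U|$ or $|G|-|W|$, and $|G|-|U|\geq|G|-|W|\ge|W|+1\geq2$. Likewise $h(r_{ij});h(d_j)=X_i\times X_j$, by counting successors.
* $h(d_i);h(d_i)=X_i^2$, because $|G|\ge3$: given $x,z\in X_i$ there is $y\ne x,z$.
* For $i\neq j$, $h(d_i);h(o_{ij})=X_i\times X_j=h(o_{ij});h(d_j)$, whenever $o_{ij}$ is an atom.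
* Products not involving diagonal blocks as factors are as in the proof of Lemma 2.

So $1'$ is represented by the true identity on $X$, and $\top=X\times X$. The group may be chosen countably infinite if $P$ embeds in a group, and finite if $P$ embeds in a finite group: multiply by $\mathbb Z$, respectively by $\mathbb Z_m$ with $m>2|W|$ and $m\ge3$.

**Step 5: signatures with $1'$.** Use $A'(P)$, with the symbols in $\sigma$, in place of $A(P)$. If $P$ embeds in a group (resp. finite group), Step 4 gives a representation with $\top=X\times X\in\mathcal T$ over a countably infinite (resp. finite) base. Conversely, a representation of $A'(P)$ with $\top\in\mathcal T$ (resp. and finite base) restricts by Step 3 to one of $A(P)$ with $\top$ transitive, so $P$ embeds in a group by Theorem A (resp. in a finite group by part 1). As in Step 1, the word problem of $\Gamma$ (resp. the universal theory of finite groups) reduces to the question. This proves part 2 of Theorem C. $\blacksquare$
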